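\title{The limit of $c_n(X)/n$ for a subshift is an integer}

\begin{abstract}
Let $c_n(X)$ be the number of words of length $n$ that occur in a subshift $X$ over a finite alphabet. We prove the conjecture that a finite limit of $c_n(X)/n$ is always an integer; every nonnegative integer occurs. The proof is self-contained and rests on one combinatorial estimate: if the difference $s(n)=c_{n+1}(X)-c_n(X)$ is at most $K$ at two lengths $N<N'\le 4N/3$, then $s$ changes its value at most $B(K)$ times between $N$ and $N'$, where $B(K)$ depends on $K$ alone. The same estimate gives a quantitative version in terms of $\liminf c_n(X)/n$ and $\limsup c_n(X)/n$, and shows that scaling limits of the complexity sequence are piecewise affine with integer slopes.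
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathcal A$ be a finite alphabet. Give $\mathcal A^{\mathbb Z}$ the product of the discrete topologies, and let $T$ be the shift, $(Tx)(j)=x(j+1)$. A \emph{subshift} is a closed set $X\subseteq\mathcal A^{\mathbb Z}$ with $TX=X$. A word \emph{occurs} in $X$ if it equals $x(j)x(j+1)\cdots x(j+n-1)$ for some $x\in X$, $j\in\mathbb Z$ and $n\ge0$, and the \emph{complexity} $c_n=c_n(X)$ is the number of words of length $n$ that occur in $X$. It measures how many patterns an observer with a window of width $n$ can see. We are interested in subshifts whose complexity grows at most linearly, and we put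
\[
\alpha=\liminf_{n\to\infty}\frac{c_n(X)}{n},\qquad \beta=\limsup_{n\to\infty}\frac{c_n(X)}{n}.
\]

\begin{example}\label{ex:basic}
If $X$ consists of one constant sequence, then $c_n=1$ and $c_n/n\to0$. If $X$ consists of the shifts of $\cdots aaabbb\cdots$ and of their two limits, the constant sequences, then the words of length $n$ are $a^ib^{n-i}$ with $0\le i\le n$, so $c_n=n+1$; Sturmian subshifts have this complexity too. A union of $d$ subshifts of complexity $n+1$ on pairwise disjoint two-letter alphabets is a subshift with $c_n=d(n+1)$ for $n\ge1$, and $c_n/n\to d$.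
\end{example}

So the integers $0,1,2,\dots$ are limits of $c_n/n$, and one asks whether anything else is. Two known results exclude small nonintegral values. The theorem of Morse and Hedlund says that if $c_n\le n$ for some $n\ge1$, then $(c_n)$ is bounded and $X$ is periodic; hence either $\alpha=\beta=0$ or $\alpha\ge1$. The theorem of Heinis says that if $1<\alpha<2$, then $\beta-\alpha\ge(2-\alpha)(\alpha-1)/\alpha$; hence $\alpha<\beta$ in this range. A limit of $c_n/n$ therefore cannot lie in $(0,1)$ or in $(1,2)$. The following conjecture is posed in \cite{NO}.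
\begin{quote}
\emph{If $\alpha=\beta<\infty$, then $\beta$ is an integer.}
\end{quote}
We prove it. The proof uses neither of the two theorems just quoted.

\begin{theorem}\label{thm:integer}
Let $X$ be a subshift. If $L=\lim_{n\to\infty} c_n(X)/n$ exists and is finite, then $L$ is an integer.
\end{theorem}

\begin{theorem}\label{thm:class}
The set of finite values of $\lim c_n(X)/n$, over all subshifts $X$ for which the limit exists, is exactly $\{0,1,2,\dots\}$.
\end{theorem}

Integrality of the $c_n$ is not enough to explain this. Put $s(n)=c_{n+1}-c_n$. Then $c_n=c_0+s(0)+\dots+s(n-1)$, so $L$ is the limit of the averages of the integer sequence $s$, and averages of integers can tend to anything: $2,3,2,3,\dots$ would give $L=5/2$. What has to be shown is that $s$ cannot oscillate quickly. Suppose that for all large $n$ the sequence $s$ is constant, equal to $\sigma_n$, on some interval in $[n,2n]$ of length $\ell_n\ge\eta n$, with $\eta>0$ fixed. The increase of the complexity over this interval is $\sigma_n\ell_n$, and it is $L\ell_n+o(n)$ because $c_n=Ln+o(n)$. Hence $\sigma_n\to L$, and $L$ is an integer. Such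 intervals are supplied by Proposition~\ref{prop:key}: between two lengths $N<N'\le4N/3$ at which $s\le K$, the sequence $s$ changes at most
\[
B(K)=K^2\bigl(K(K+1)^2+2\bigr)
\]
times. Since $B(K)$ depends neither on $N$ nor on $X$, and since only two values of $s$ enter the hypothesis, the argument gives more than Theorem~\ref{thm:integer}. First, $[\alpha,\beta]$ cannot be both short and far from the integers.

\begin{theorem}\label{thm:quant}
Let $X$ be a subshift with $\beta<\infty$, and let $K=\max(1,\lfloor12\beta-11\alpha\rfloor)$. Then there is an integer $\sigma\ge0$ with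
\[
\alpha-11(B(K)+1)(\beta-\alpha)\ \le\ \sigma\ \le\ \beta+11(B(K)+1)(\beta-\alpha).
\]
In particular $\beta-\alpha\ge\operatorname{dist}([\alpha,\beta],\mathbb Z)/\bigl(11(B(K)+1)\bigr)$.
\end{theorem}

Second, the phenomenon is local in the scale of $n$.

\begin{theorem}\label{thm:local}
Let $X$ be a subshift, let $M_j\to\infty$ be integers, and let $J\subset(0,\infty)$ be an open interval such that $c_{\lfloor tM_j\rfloor}(X)/M_j$ converges to a finite limit $f(t)$ for every $t\in J$. Then $f$ is continuous, and on every compact subinterval of $J$ it is piecewise affine with finitely many pieces, all slopes being nonnegative integers. In particular, if $f(t)=At+C$ on $J$, then $A\in\mathbb Z_{\ge0}$.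
\end{theorem}

No assumption is made here on $c_n$ outside the windows $n/M_j\in J$.

Section~\ref{sec:special} expresses $s$ and its changes through special words and states the key estimate. Section~\ref{sec:family} verifies it by hand in a family of examples, and Section~\ref{sec:proofkey} proves it. The theorems follow in Sections~\ref{sec:limit} and~\ref{sec:scaling}.

\section{Special words and the key estimate}\label{sec:special}

All four theorems are trivial for the empty subshift, so let $X\ne\emptyset$. Its \emph{language} $\mathcal L$ is the set of words that occur in $X$. A subword of a word of $\mathcal L$ is in $\mathcal L$, and every word of $\mathcal L$ extends in $\mathcal L$ on both sides, because the points of $X$ are bi-infinite. The letters of a word $w$ are $w(0),\dots,w(|w|-1)$, and $w[i,j)=w(i)\cdots w(j-1)$; we use the same notation for sequences in $\mathcal A^{\mathbb Z}$. A word or sequence $z$ \emph{has period} $q\ge1$ if $z(j)=z(j+q)$ whenever both sides are defined.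

For $w\in\mathcal L$ let
\[
E_l(w)=\{a:aw\in\mathcal L\},\quad E_r(w)=\{b:wb\in\mathcal L\},\quad E(w)=\{(a,b):awb\in\mathcal L\},
\]
where $a,b$ are letters, and let $l(w),r(w),e(w)\ge1$ be the cardinalities of these sets. The set $E(w)$ lies in $E_l(w)\times E_r(w)$ and projects onto both factors. The word $w$ is \emph{left special} if $l(w)\ge2$, \emph{right special} if $r(w)\ge2$, and \emph{bispecial} if it is both. Shortening a word on the far side can only enlarge an extension set:
\begin{equation}\label{eq:mono}
w'\text{ a prefix of }w\Rightarrow E_l(w')\supseteq E_l(w),\qquad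
w'\text{ a suffix of }w\Rightarrow E_r(w')\supseteq E_r(w).
\end{equation}
So prefixes of left special words are left special, and suffixes of right special words are right special.

\emph{The first difference.} Sort the words of length $n+1$ by their suffix, or by their prefix, of length $n$, and the words of length $n+2$ by their middle part. With sums over the words $w\in\mathcal L$ of length $n$, this gives $c_{n+1}=\sum l(w)=\sum r(w)$ and $c_{n+2}=\sum e(w)$. Hence
\[
s(n)=\sum_{|w|=n}(l(w)-1)=\sum_{|w|=n}(r(w)-1)\ \ge0 .
\]
All terms are nonnegative, so $s(n)$ is a budget for special words: for every set $W$ of words of $\mathcal L$ of length $n$,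
\begin{equation}\label{eq:budget}
\sum_{w\in W}(l(w)-1)\le s(n),\qquad\sum_{w\in W}(r(w)-1)\le s(n),
\end{equation}
and there are at most $s(n)$ left special and at most $s(n)$ right special words of length $n$.

\emph{The second difference.} Put $\mu(w)=e(w)-l(w)-r(w)+1$ and call $w$ \emph{neutral} if $\mu(w)=0$. Then
\begin{equation}\label{eq:second}
s(n+1)-s(n)=c_{n+2}-2c_{n+1}+c_n=\sum_{|w|=n}\mu(w).
\end{equation}
Thus $s(n+1)\ne s(n)$ requires a non-neutral word of length $n$. From $\max(l,r)\le e\le lr$ we get $1-\min(l,r)\le\mu\le(l-1)(r-1)$, and therefore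
\begin{equation}\label{eq:mubound}
|\mu(w)|\le(|\mathcal A|-1)^2 .
\end{equation}
The same inequalities give $\mu(w)=0$ when $l(w)=1$ or $r(w)=1$: non-neutral words are bispecial. Some bispecial words are neutral as well.

\begin{lemma}\label{lem:star}
Let $(a_0,b_0)\in E(w)$. If $w$ is not neutral, then there is $(a,b)\in E(w)$ with $a\ne a_0$ and $b\ne b_0$.
\end{lemma}

\begin{proof}
Suppose not. Each $a\in E_l(w)\setminus\{a_0\}$ occurs in some pair of $E(w)$, which must be $(a,b_0)$; each $b\in E_r(w)\setminus\{b_0\}$ occurs in some pair, which must be $(a_0,b)$. These pairs and $(a_0,b_0)$ exhaust $E(w)$, so $e(w)=1+(l(w)-1)+(r(w)-1)$ and $\mu(w)=0$.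
\end{proof}

\emph{Left extensions of a fixed word.} Let $y\in\mathcal L$ and let $\nu_d$ be the number of words $Z$ of length $d$ with $Zy\in\mathcal L$. Then $\nu_0=1$ and $\nu_{d+1}=\sum l(Z'y)$, the sum being over the $\nu_d$ words $Z'$ of length $d$ with $Z'y\in\mathcal L$. Summing the differences $\nu_{i+1}-\nu_i$ gives
\begin{equation}\label{eq:tree}
\#\{Z:|Z|=d,\ Zy\in\mathcal L\}=1+\sum_{|Z'|<d,\ Z'y\in\mathcal L}(l(Z'y)-1).
\end{equation}

\emph{Reversal.} The sequences $j\mapsto x(-j)$, $x\in X$, form a subshift whose language consists of the reversals $w^R$ of the words $w\in\mathcal L$. It has the same $c_n$ and $s(n)$ as $X$.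

We can now state the estimate on which everything rests.

\begin{proposition}\label{prop:key}
Let $K\ge1$ and $N<N'$ be integers with $s(N)\le K$, $s(N')\le K$ and $3D\le N$, where $D=N'-N$. Then at most $B(K)$ non-neutral words $w\in\mathcal L$ satisfy $N\le|w|<N'$. Consequently $s(n+1)\ne s(n)$ for at most $B(K)$ integers $n\in[N,N')$.
\end{proposition}

The last sentence follows from the first by \eqref{eq:second}. The proposition asks for a bound on $s$ at the two ends only. This is what we can afford: a linear bound on $c_n$ bounds averages of $s$ over long intervals, and so bounds $s$ at one point of each, but says nothing directly about the other points.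

\section{A family worked by hand}\label{sec:family}

Let $\mathcal P$ be an infinite set of integers $\ge2$. For $p\in\mathcal P$ let $x_p\in\{0,1\}^{\mathbb Z}$ have $x_p(j)=1$ exactly when $p\mid j$, and let $X_{\mathcal P}$ be the closure of the set of all shifts of all $x_p$. Having a given word at a given position is an open condition, so the language of $X_{\mathcal P}$ consists of the words that occur in some $x_p$.

All $n+1$ words of length $n$ with at most one $1$ occur (take $p>n$). A word with at least two $1$'s determines $p$, the distance between consecutive $1$'s, and is determined by $p$ and the position $i$ of its first $1$, subject to $0\le i<p$ and $i+p\le n-1$. Therefore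
\begin{equation}\label{eq:family}
c_n=1+n+\sum_{p\in\mathcal P}\min\bigl(p,\max(0,n-p)\bigr),\qquad s(n)=1+\#\{p\in\mathcal P:p\le n<2p\}.
\end{equation}
Each $p$ raises $s$ by one on the whole interval $[p,2p)$. Two choices of $\mathcal P$ show what Theorem~\ref{thm:integer} does and does not say.

\begin{example}\label{ex:two}
For $\mathcal P=\{2^j+1:j\ge1\}$, consecutive intervals $[p,2p)$ overlap in the single point $2^{j+1}+1$. So for $n\ge3$ we have $s(n)=2$, except that $s(n)=3$ at $n=5,9,17,\dots$. Here $c_n/n\to2$, although $s$ is not eventually constant.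
\end{example}

\begin{example}\label{ex:four}
For $\mathcal P=\{4^j:j\ge1\}$ we have $s=2$ on $[4^j,2\cdot4^j)$ and $s=1$ on $[2\cdot4^j,4^{j+1})$. By \eqref{eq:family}, $c_n=1+n+(4^j-4)/3$ at $n=4^j$ and $c_n=1+n+(4^{j+1}-4)/3$ at $n=2\cdot4^j$. So $c_n/n$ tends to $4/3$ along the first sequence and to $5/3$ along the second. Both values of $s$ take up a substantial share of the lengths, but in blocks so long that the average does not converge.
\end{example}

Let us find the non-neutral words of $X_{\mathcal P}$. A word with two or more $1$'s has a unique extension on each side. The word $0^k$ is always bispecial, and $E(0^k)$ contains $(0,0),(0,1),(1,0)$; it contains $(1,1)$ exactly when $k+1\in\mathcal P$. So $\mu(0^{p-1})=1$ for $p\in\mathcal P$, and the other $0^k$ are neutral. For $w=0^i10^j$ both $0w$ and $w0$ occur, $1w$ occurs if and only if $i+1\in\mathcal P$ and $j\le i$, and $w1$ occurs if and only if $j+1\in\mathcal P$ and $i\le j$. So $w$ is bispecial only for $i=j=p-1$ with $p\in\mathcal P$; then $E(w)=\{(0,0),(1,1)\}$ and $\mu(w)=-1$.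

Now take $K,N,N'$ as in Proposition~\ref{prop:key}, so that $N'\le4N/3$. If $0^{p-1}$ has length in $[N,N')$, then $N<p\le N'$, hence $p\le N'<2p$, and by \eqref{eq:family} there are at most $s(N')-1$ such $p$. If $0^{p-1}10^{p-1}$ has length in $[N,N')$, then $N<2p\le N'$, hence $p\le N<2p$, and there are at most $s(N)-1$ such $p$. So there are at most $2(K-1)$ non-neutral words in the window: the rises of $s$ are paid for by $s(N')$, the falls by $s(N)$.

Each hypothesis is needed. Prescribe $\mathcal P\cap[2,N']$ to be the set of integers in an interval $I$. For $I=(N,N']$ we have $s(N)=1$, and the window contains the $D$ non-neutral words $0^{p-1}$. For $I=(N/2,N'/2]$ we have $s(N')=1$, and it contains at least $\lfloor D/2\rfloor$ non-neutral words $0^{p-1}10^{p-1}$. For $N'=4N$ and $I=(N,2N]$ we have $s(N)=s(N')=1$, and it contains the $N$ non-neutral words $0^{p-1}$; so some bound on $N'/N$ cannot be avoided.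

Three features of this computation carry over to the general case. Bispecial words cannot be counted, since every $0^k$ is bispecial; neutrality has to be used. Non-neutral words that share their first $N$ and last $N$ letters, as the words $0^{p-1}$ do, differ only in the length of a periodic stretch. And each occurrence $10^{p-1}1$ of an exit from the periodic stretch leaves a trace at length $N'$, namely the right special word $0^{N'-p}10^{p-1}$, from which $p$ can be read off.

\section{Proof of the key estimate}\label{sec:proofkey}

Throughout this section $K,N,N',D$ are as in Proposition~\ref{prop:key}.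

\subsection{The periodic core}

A non-neutral word $w$ with $N\le|w|<N'$ has a left special prefix $u$ and a right special suffix $v$ of length $N$, and there are at most $K$ choices for each. The difficulty is that many words may share the same pair $(u,v)$. Since $|w|<N'\le2N$, the prefix and the suffix cover $w$, so such words are determined by their lengths. Moreover $u$ and $v$ overlap in all but at most $D$ letters. If they can be glued with two different offsets, then most of $u$ coincides with a short translate of itself, and so is periodic. The next lemma turns this into a normal form; see Figure~\ref{fig:core}.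

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.9cm,y=0.9cm]
\fill[gray!30] (0,2) rectangle (0.7,2.5);
\fill[gray!30] (9.4,2) rectangle (10.2,2.5);
\draw (0,2) rectangle (10.2,2.5);
\node at (-0.5,2.25) {$w_1$};
\node at (0.35,2.25) {$P$}; \node at (9.8,2.25) {$Q$}; \node at (5,2.25) {$\pi[0,k_1)$};
\draw[|-|] (0,2.85) -- node[fill=white] {$u$} (9,2.85);
\draw[|-|] (1.2,1.65) -- node[fill=white] {$v$} (10.2,1.65);
\draw[dotted] (0,1.65) -- node[fill=white] {$d_1$} (1.2,1.65);
\fill[gray!30] (0,0) rectangle (0.7,0.5);
\fill[gray!30] (10.6,0) rectangle (11.4,0.5);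
\draw (0,0) rectangle (11.4,0.5);
\node at (-0.5,0.25) {$w_2$};
\node at (0.35,0.25) {$P$}; \node at (11,0.25) {$Q$}; \node at (5.6,0.25) {$\pi[0,k_2)$};
\draw[|-|] (0,0.85) -- node[fill=white] {$u$} (9,0.85);
\draw[|-|] (2.4,-0.35) -- node[fill=white] {$v$} (11.4,-0.35);
\draw[dotted] (0,-0.35) -- node[fill=white] {$d_2$} (2.4,-0.35);
\end{tikzpicture}
\caption{Two words with the same prefix $u$ and the same suffix $v$ of length $N$, the suffix starting at the small offsets $d_1<d_2$. The two overlaps force period $d_2-d_1$ on $u$ from position $d_1$ on. The words consist of a common short head $P$, a periodic core of variable length, and a common short tail $Q$.}\label{fig:core}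
\end{figure}

\begin{lemma}\label{lem:core}
Let $u,v$ be words of length $N$, and let $w_1,\dots,w_h$ with $h\ge2$ be words in $\mathcal L$ with prefix $u$, suffix $v$ and lengths $n_1<\dots<n_h$ in $[N,N')$. Then there are an integer $1\le q\le D$, a sequence $\pi\in\mathcal A^{\mathbb Z}$ of period $q$, words $P,Q$ and integers $k_1<\dots<k_h$ such that for all $i$:
\begin{itemize}
\item[(a)] $w_i=P\,\pi[0,k_i)\,Q$;
\item[(b)] $|P|,|Q|\le D$, $\ q\le k_i<N'$, $\ |P|+k_i\ge N$, $\ |Q|+k_i\ge N$;
\item[(c)] $k_i\equiv k_1\pmod q$;
\item[(d)] if $P\ne\emptyset$, its last letter is not $\pi(-1)$; if $Q\ne\emptyset$, its first letter is not $\pi(k_i)=\pi(k_1)$.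
\end{itemize}
\end{lemma}

Condition (d) says that the core has been extended as far as possible in both directions.

\begin{proof}
Let $d_i=n_i-N\in[0,D)$. Then $w_i(j)=u(j)$ and $w_i(d_i+j)=v(j)$ for $0\le j<N$, and hence
\begin{equation}\label{eq:overlap}
v(j)=u(d_i+j)\qquad(0\le j<N-d_i).
\end{equation}

\emph{The sequence.} Comparing \eqref{eq:overlap} for $i=1$ and $i=2$ gives $u(d_1+j)=u(d_2+j)$ for $0\le j<N-d_2$. So the word $y=u[d_1,N)$, of length at least $N-D\ge2D$, has period $d_2-d_1<D$. Let $q\le D$ be the least period of $y$. As $|y|\ge q$, there is a unique sequence $\tilde\pi\in\mathcal A^{\mathbb Z}$ of period $q$ that agrees with $u$ on $[d_1,N)$. The integers $x$ with $\tilde\pi(j+x)=\tilde\pi(j)$ for all $j$ form a subgroup $q'\mathbb Z$ of $\mathbb Z$ that contains $q$, with $1\le q'\le q$; since $q'$ is also a period of $y$, we have $q'=q$. This yields a synchronization property: if $\tilde\pi(x+j)=\tilde\pi(x'+j)$ for $q$ consecutive values of $j$, then by periodicity it holds for all $j$, and $x\equiv x'\pmod q$. This is the reason for taking the least period rather than $d_2-d_1$.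

\emph{The head.} Let $\lambda$ be the least integer in $[0,d_1]$ such that $u$ agrees with $\tilde\pi$ on $[\lambda,N)$, and put $P=u[0,\lambda)$. Then $|P|\le d_1$, and if $P\ne\emptyset$ its last letter is not $\tilde\pi(\lambda-1)$.

\emph{The tail.} Since $d_i\ge d_1$, \eqref{eq:overlap} reads $v(j)=\tilde\pi(d_i+j)$ for $0\le j<N-d_i$. Thus $\tilde\pi(d_i+j)=v(j)=\tilde\pi(d_1+j)$ for $N-d_i>N-D\ge q$ consecutive values of $j$, and $d_i\equiv d_1\pmod q$ by synchronization. Let $\gamma\le N$ be the largest integer such that $v(j)=\tilde\pi(d_1+j)$ for $0\le j<\gamma$. Then $\gamma\ge N-d_1$. Put $Q=v[\gamma,N)$, so that $|Q|\le d_1$; if $Q\ne\emptyset$, its first letter is not $\tilde\pi(d_1+\gamma)=\tilde\pi(d_i+\gamma)$.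

\emph{The core.} The word $w_i$ agrees with $\tilde\pi$ on $[\lambda,N)$ through $u$. It agrees with $\tilde\pi$ on $[d_i,d_i+\gamma)$ through $v$, because $v(j)=\tilde\pi(d_1+j)=\tilde\pi(d_i+j)$ for $j<\gamma$. As $\lambda\le d_i<N\le d_i+\gamma$, the union of these intervals is $[\lambda,d_i+\gamma)$, and what remains of $w_i$ is $P$ on the left and $Q$ on the right. Set $\pi(j)=\tilde\pi(\lambda+j)$ and $k_i=d_i+\gamma-\lambda$. Then (a), (c) and (d) hold, and $k_1<\dots<k_h$. For (b), we have $k_i\ge N-\lambda\ge N-d_1\ge2D\ge q$ and $k_i\le n_i<N'$; finally $|P|+k_i=n_i-|Q|\ge n_1-d_1=N$ and $|Q|+k_i=n_i-|P|\ge n_1-d_1=N$.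
\end{proof}

\subsection{Exits from a periodic stretch}

It remains to bound the number of possible core lengths. Consider words $P\pi[0,k)c$ that enter the periodic stretch from a fixed word $P$ and leave it after $k$ steps, that is, $c\ne\pi(k)$. If this happens for $k$ and for some $k'>k$, then $P\pi[0,k)$ is right special, since it can be followed by $c$ and by $\pi(k)$. One would like to charge these words to a budget \eqref{eq:budget}. Length $N$ does not work, because the suffixes of length $N$ may lie inside the periodic stretch and coincide; in Section~\ref{sec:family} they are all $0^N$. Length $N'$ exceeds $k$, so a suffix of length $N'$ would see where the stretch begins; but $P\pi[0,k)$ may be shorter than $N'$, and extending a right special word to the left may destroy the property. We therefore record, for each exit, a left context $Z$ of length $D$. Exits with the same context give right special words that are long enough, and the number of contexts is controlled by $s(N)$.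

\begin{lemma}\label{lem:exits}
Let $\pi\in\mathcal A^{\mathbb Z}$ have period $q$, where $1\le q\le D$. Let $P$ be a word with $1\le|P|\le D$ whose last letter is not $\pi(-1)$. Let $\mathcal K$ be a set of integers $k$ with $q\le k<N'$ and $|P|+k\ge N$, such that for each $k\in\mathcal K$ there is a letter $c_k'\ne\pi(k)$ with $P\pi[0,k)c_k'\in\mathcal L$. Then $|\mathcal K|\le(K+1)^2$.
\end{lemma}

\begin{proof}
Let $\mathcal K\ne\emptyset$, let $k_*=\min\mathcal K$ and $y=P\pi[0,k_*)$; then $|y|\ge N$. For each $k\in\mathcal K$ choose a word $Z_k$ of length $D$ with $Z_kP\pi[0,k)c_k'\in\mathcal L$. Since $y$ is a prefix of $P\pi[0,k)$, we have $Z_ky\in\mathcal L$. The hypothesis on $P$ enters through one observation, valid for $k\ge q$: in $P\pi[0,k)$, the last letter of $P$ differs from the letter $q$ places to its right, which is $\pi(q-1)=\pi(-1)$. This defect of period $q$ marks the place where the periodic stretch begins.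

\emph{Step 1: at most $K+1$ different words $Z_k$ occur.} For a word $Z'$ with $|Z'|<D$ and $Z'y\in\mathcal L$, let $\theta(Z')$ be the prefix of $Z'y$ of length $N$. We claim that $\theta$ is injective. Let $\theta(Z')=\theta(Z'')$. If $|Z'|=|Z''|$, then $Z'=Z''$, because both are the prefix of the same length $<D\le N$ of the same word. Suppose $|Z'|<|Z''|$, and let $j=|Z''|+|P|-1$. Then
\[
j+q\le(D-1)+D-1+D<3D\le N ,
\]
so positions $j$ and $j+q$ exist in a word of length $N$. In $\theta(Z'')$ they carry the last letter of $P$ and $\pi(q-1)$, which differ. In $\theta(Z')$ we have $j\ge|Z'|+|P|$, so both positions lie in the stretch $\pi[0,k_*)$ and carry equal letters. This contradiction proves the claim. Now \eqref{eq:mono} and \eqref{eq:budget} give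
\[
\sum_{|Z'|<D,\ Z'y\in\mathcal L}(l(Z'y)-1)\le\sum_{|Z'|<D,\ Z'y\in\mathcal L}\bigl(l(\theta(Z'))-1\bigr)\le s(N)\le K,
\]
and by \eqref{eq:tree} at most $K+1$ words $Z$ of length $D$ satisfy $Zy\in\mathcal L$.

\emph{Step 2: for each $Z$, the set $\mathcal K_Z=\{k\in\mathcal K:Z_k=Z\}$ has at most $K+1$ elements.} Let $k\in\mathcal K_Z$ be smaller than some $k'\in\mathcal K_Z$. The word $ZP\pi[0,k)$ can be followed by $c_k'$, and also by $\pi(k)\ne c_k'$ because $ZP\pi[0,k')\in\mathcal L$. So it is right special, and its length is $D+|P|+k\ge D+N=N'$. Its suffix $\rho_k$ of length $N'$ is right special by \eqref{eq:mono}. Since $k<N'$, the word $\rho_k$ ends with the last letter of $P$ followed by $\pi[0,k)$. Its suffix of length $k$ has period $q$. Its suffix of length $k+1$ contains the defect, at positions $0$ and $q\le k$, so neither it nor any longer suffix has period $q$. Hence $k$ is the length of the longest suffix of $\rho_k$ with period $q$, and the words $\rho_k$ are distinct. There are at most $s(N')\le K$ right special words of length $N'$, so $\mathcal K_Z$ has at most $K$ elements besides its maximum.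

The two steps give $|\mathcal K|\le(K+1)^2$.
\end{proof}

The constant $3$ in the hypothesis $3D\le N$ comes from Step~1: the context, the head and one period, each of length at most $D$, must fit into a word of length $N$.

\subsection{Counting non-neutral words}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
A non-neutral word $w$ with $N\le|w|<N'$ is bispecial, so by \eqref{eq:mono} its prefix $u$ of length $N$ is left special and its suffix $v$ of length $N$ is right special. As $s(N)\le K$, there are at most $K^2$ pairs $(u,v)$. Fix one, and let $w_1,\dots,w_h$ be all non-neutral words with lengths in $[N,N')$, prefix $u$ and suffix $v$, ordered by their lengths, which are distinct. It suffices to show that $h\le K(K+1)^2+2$. We may assume $h\ge3$, and we take $q,\pi,P,Q,k_i$ from Lemma~\ref{lem:core}. To apply Lemma~\ref{lem:exits} we need a fixed nonempty entrance on one side of the core and an exit on the other.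

\emph{Case $P\ne\emptyset$.} The head is the entrance. For each $i$ there is a letter $c\ne\pi(k_i)$ with $P\pi[0,k_i)c\in\mathcal L$: if $Q\ne\emptyset$, take its first letter; if $Q=\emptyset$, then $w_i=P\pi[0,k_i)$ is right special, and one of its right extensions differs from $\pi(k_i)$. By (b) and (d), Lemma~\ref{lem:exits} applies to $\mathcal K=\{k_1,\dots,k_h\}$ and gives $h\le(K+1)^2$.

\emph{Case $P=\emptyset$, $Q\ne\emptyset$.} We read from right to left, with the tail as entrance. The word $w_i=\pi[0,k_i)Q$ is left special, so there is $a_i\ne\pi(-1)$ with $a_i\pi[0,k_i)Q\in\mathcal L$. Let $\pi'(j)=\pi(k_1-1-j)$, a sequence of period $q$. By (c), $\pi(k_i-1-j)=\pi'(j)$ for all $i$ and $j$, so the reversal of $a_i\pi[0,k_i)Q$ is $Q^R\pi'[0,k_i)a_i$, with the same $\pi'$ for all $i$. The last letter of $Q^R$ is the first letter of $Q$, which is not $\pi(k_1)=\pi'(-1)$; and $a_i\ne\pi(-1)=\pi'(k_i)$. By (b), $1\le|Q^R|\le D$, $q\le k_i<N'$ and $|Q^R|+k_i\ge N$. The reversed subshift has the same $s$, so Lemma~\ref{lem:exits} applies to it and gives $h\le(K+1)^2$.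

\emph{Case $P=Q=\emptyset$.} Now $w_i=\pi[0,k_i)$, and $u=\pi[0,N)$. Bispeciality gives an entrance letter and an exit letter, but not necessarily in the same occurrence, as the neutral words $0^k$ of Section~\ref{sec:family} show. This is the one place where non-neutrality is used in full. Put $a_0=\pi(-1)$ and $b_0=\pi(k_1)$; by (c), $b_0=\pi(k_i)$ for all $i$. Let $i\le h-2$. By (c) again, $k_h\ge k_i+2q\ge k_i+q+1$, so
\[
a_0w_ib_0=\pi[-1,k_i+1)=\pi[q-1,q+k_i+1)
\]
is a subword of $w_h=\pi[0,k_h)$, and $(a_0,b_0)\in E(w_i)$. By Lemma~\ref{lem:star} there are letters $a\ne\pi(-1)$ and $b\ne\pi(k_i)$ with $a\,\pi[0,k_i)\,b\in\mathcal L$; choose such an $a$ for each $i\le h-2$. For a fixed letter $a$, Lemma~\ref{lem:exits} with the one-letter word $a$ in the role of $P$ (note that $k_i=|w_i|\ge N$) shows that $a$ is chosen for at most $(K+1)^2$ indices $i$. By \eqref{eq:mono}, the chosen letters lie in $E_l(u)\setminus\{a_0\}$, and $a_0\in E_l(w_1)\subseteq E_l(u)$. So there are at most $l(u)-1\le s(N)\le K$ of them by \eqref{eq:budget}, and $h-2\le K(K+1)^2$.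

Since $K\ge1$, we have $h\le K(K+1)^2+2$ in all cases, and the total number of words is at most $K^2\bigl(K(K+1)^2+2\bigr)=B(K)$.
\end{proof}

\section{Integrality of the limit}\label{sec:limit}

To use Proposition~\ref{prop:key} we look for $N$ and $N'$ in two intervals, over which $s$ can be averaged, and for a long block of constancy in the interval between them. The three intervals $[9m,10m)$, $[10m,11m)$, $[11m,12m)$ are placed so that $3D\le N$ holds for every choice of $N$ and $N'$.

\begin{corollary}\label{cor:window}
Let $m,K\ge1$ be integers, and suppose that $s$ takes a value $\le K$ somewhere on $[9m,10m)$ and somewhere on $[11m,12m)$. Then there are integers $10m\le n_-<n_+\le11m$ and $\sigma\ge0$ with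
\[
n_+-n_-\ge\frac{m}{B(K)+1},\qquad c_{n_+}-c_{n_-}=\sigma\,(n_+-n_-).
\]
\end{corollary}

\begin{proof}
Take $N\in[9m,10m)$ and $N'\in[11m,12m)$ with $s(N),s(N')\le K$. Then $D<3m$ and $3D<9m\le N$. By Proposition~\ref{prop:key}, at most $B(K)$ integers $n\in[10m,11m)$ satisfy $s(n+1)\ne s(n)$. So the $m$ integers of $[10m,11m)$ split into at most $B(K)+1$ blocks of consecutive integers on which $s$ is constant. A longest block $\{n_-,\dots,n_+-1\}$ has at least $m/(B(K)+1)$ elements. If $s=\sigma$ on it, then $c_{n_+}-c_{n_-}=s(n_-)+\dots+s(n_+-1)=\sigma(n_+-n_-)$.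
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:quant}]
Put $\Lambda=11(B(K)+1)$. Let $\varepsilon>0$ be so small that $\lfloor12\beta-11\alpha+23\varepsilon\rfloor=\lfloor12\beta-11\alpha\rfloor$; then the same $K$ will serve for all such $\varepsilon$. Choose $m$ so large that $(\alpha-\varepsilon)n\le c_n\le(\beta+\varepsilon)n$ for all $n\ge9m$; this uses $\beta<\infty$. The averages of $s$ over the two outer intervals satisfy
\[
\frac{c_{10m}-c_{9m}}{m}\le10\beta-9\alpha+19\varepsilon,\qquad\frac{c_{12m}-c_{11m}}{m}\le12\beta-11\alpha+23\varepsilon ,
\]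
and the first bound is at most the second because $\beta\ge\alpha$. The minimum of $s$ on each interval is an integer not exceeding the average, hence at most $\lfloor12\beta-11\alpha+23\varepsilon\rfloor\le K$. Let $n_-,n_+,\sigma$ be as in Corollary~\ref{cor:window}, and put $\ell=n_+-n_-$. Then $n_-\le11m\le\Lambda\ell$, and
\begin{align*}
\sigma\ell=c_{n_+}-c_{n_-}&\le(\beta+\varepsilon)n_+-(\alpha-\varepsilon)n_-=(\beta+\varepsilon)\ell+(\beta-\alpha+2\varepsilon)n_-,\\
\sigma\ell=c_{n_+}-c_{n_-}&\ge(\alpha-\varepsilon)n_+-(\beta+\varepsilon)n_-=(\alpha-\varepsilon)\ell-(\beta-\alpha+2\varepsilon)n_- .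
\end{align*}
Dividing by $\ell$, we obtain
\[
\alpha-\varepsilon-\Lambda(\beta-\alpha+2\varepsilon)\le\sigma\le\beta+\varepsilon+\Lambda(\beta-\alpha+2\varepsilon).
\]
The integers $\sigma=\sigma_\varepsilon\ge0$ stay bounded as $\varepsilon\to0$, so one value $\sigma$ occurs for a sequence $\varepsilon\to0$. Letting $\varepsilon\to0$ along it gives $\alpha-\Lambda(\beta-\alpha)\le\sigma\le\beta+\Lambda(\beta-\alpha)$. This says that the integer $\sigma$ is within $\Lambda(\beta-\alpha)$ of $[\alpha,\beta]$, which gives the last assertion.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:integer}]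
If $\alpha=\beta=L<\infty$, Theorem~\ref{thm:quant} gives an integer $\sigma$ with $L\le\sigma\le L$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
A finite limit is an integer by Theorem~\ref{thm:integer}, and it is nonnegative since $c_n\ge0$. Every nonnegative integer is attained in Example~\ref{ex:basic}.
\end{proof}

\section{Scaling limits}\label{sec:scaling}

For Theorem~\ref{thm:local} we use all blocks on which $s$ is constant, not only a longest one. After rescaling, the boundedly many points where $s$ changes converge to the break points of $f$.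

\begin{proof}[Proof of Theorem~\ref{thm:local}]
Write $[t]_j=\lfloor tM_j\rfloor$. Fix $t_0\in J$, choose $0<\delta\le t_0/20$ with $[t_0-2\delta,t_0+2\delta]\subset J$, and let $I=(t_0-\delta,t_0+\delta)$. We first describe $f$ on $I$.

\emph{A window around $I$.} The average of $s$ over the integers in $\bigl[[t_0-2\delta]_j,[t_0-\delta]_j\bigr)$ is
\[
\frac{c_{[t_0-\delta]_j}-c_{[t_0-2\delta]_j}}{M_j}\cdot\frac{M_j}{[t_0-\delta]_j-[t_0-2\delta]_j}\ \longrightarrow\ \frac{f(t_0-\delta)-f(t_0-2\delta)}{\delta},
\]
and the average over $\bigl[[t_0+\delta]_j,[t_0+2\delta]_j\bigr)$ converges to $(f(t_0+2\delta)-f(t_0+\delta))/\delta$. Both limits are finite. Let $K\ge1$ be an integer that exceeds both. For all large $j$ there are $N_j$ in the first interval and $N_j'$ in the second with $s(N_j),s(N_j')\le K$. We have $N_j<N_j'$, $N_j\ge(t_0-2\delta)M_j-1$ and $N_j'\le(t_0+2\delta)M_j$, so for large $j$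
\[
3(N_j'-N_j)\le12\delta M_j+3\le0.6\,t_0M_j+3\le0.9\,t_0M_j-1\le(t_0-2\delta)M_j-1\le N_j .
\]
Proposition~\ref{prop:key} applies with $N=N_j$ and $N'=N_j'$. Call $n\in[N_j,N_j')$ a \emph{change point} if $s(n+1)\ne s(n)$; there are at most $B(K)$ change points. By \eqref{eq:second} and \eqref{eq:mubound}, each of the at most $B(K)$ non-neutral words raises $s$ by at most $(|\mathcal A|-1)^2$, so $s\le S:=K+B(K)(|\mathcal A|-1)^2$ on $[N_j,N_j')$. For $t\in I$ we have $N_j<[t]_j\le N_j'$.

\emph{Continuity.} For $t<t'$ in $I$ we get $0\le c_{[t']_j}-c_{[t]_j}\le S\bigl((t'-t)M_j+1\bigr)$. Dividing by $M_j$ and letting $j\to\infty$ shows that $0\le f(t')-f(t)\le S(t'-t)$. So $f$ is continuous on $I$.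

\emph{Affine pieces.} The change points divided by $M_j$ lie in a bounded set. Pass to a subsequence along which their number is constant and, listed in increasing order and divided by $M_j$, they converge. Let $F$ be the set of limits, so $|F|\le B(K)$. Let $t<t'$ lie in one component of $I\setminus F$. Then $[t,t']$ has positive distance from $F$, so for large $j$ in the subsequence no change point lies in $\bigl[[t]_j,[t']_j\bigr)$, and $s$ is constant there, equal to an integer $\sigma_j\ge0$. For all $t\le x<x'\le t'$,
\[
\frac{c_{[x']_j}-c_{[x]_j}}{M_j}=\sigma_j\,\frac{[x']_j-[x]_j}{M_j}.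
\]
The left side tends to $f(x')-f(x)$ and the fraction on the right tends to $x'-x>0$. Hence $\sigma_j\to(f(x')-f(x))/(x'-x)$. The limit of $\sigma_j$ is a nonnegative integer and does not depend on $x,x'$. So $f$ is affine on $[t,t']$ with slope in $\mathbb Z_{\ge0}$, and, as $[t,t']$ exhausts the component, on the whole component. Thus $f$ is piecewise affine on $I$ with at most $B(K)+1$ pieces.

\emph{Conclusion.} Since $t_0$ was arbitrary, $f$ is continuous on $J$. Cover a compact subinterval of $J$ by finitely many intervals $I$, and remove the finitely many points of the corresponding sets $F$. On each remaining interval $f$ is locally affine with slope in $\mathbb Z_{\ge0}$; the slope is locally constant, hence constant. If $f(t)=At+C$ on $J$, every piece has slope $A$, so $A\in\mathbb Z_{\ge0}$.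
\end{proof}

\begin{remark}\label{rem:helly}
Suppose $c_n(X)=O(n)$. The functions $t\mapsto c_{\lfloor tM\rfloor}/M$ on $(0,\infty)$, for $M\ge1$, are nondecreasing because $s\ge0$, and they are uniformly bounded on bounded sets. Helly's selection theorem states that a sequence of nondecreasing functions on an interval, uniformly bounded on each compact subinterval, has a subsequence that converges at every point. So every sequence $M_j\to\infty$ has a subsequence to which Theorem~\ref{thm:local} applies with $J=(0,\infty)$, and all scaling limits of the complexity sequence are piecewise affine with integer slopes. Theorem~\ref{thm:integer} is the case $f(t)=Lt$.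
\end{remark}

\begin{example}
For the subshift of Example~\ref{ex:four} and $M_j=4^j$, formula \eqref{eq:family} gives
\[
f(t)=t+\sum_{i\in\mathbb Z}\min\bigl(4^i,\max(0,t-4^i)\bigr)\qquad(t>0);
\]
one may pass to the limit termwise because the terms vanish for $4^i\ge t$ and are at most $4^i$ otherwise. The slope is $2$ on $(4^i,2\cdot4^i)$ and $1$ on $(2\cdot4^i,4^{i+1})$ for every $i\in\mathbb Z$. There are infinitely many pieces on $(0,\infty)$, so the restriction to compact subintervals in Theorem~\ref{thm:local} cannot be dropped.
\end{example}

\begin{thebibliography}{9}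
\bibitem{NO} \emph{Symbolic Systems Of Linear Complexity}, \texttt{http://www.bagdala2.net/cdynsys/uploads/Symposium2018/NO.pdf}
\end{thebibliography}
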